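\title{Dimension-free heat kernel bounds on compact semisimple Lie groups}

\begin{abstract}
Let $G$ be a compact connected semisimple Lie group of dimension $N$ with its Killing metric, and let $f_t$ be the density of the heat kernel measure with respect to normalized Haar measure. We prove that $f_t(e)^{1/N}-1$ lies between $\frac1{16}e^{-t}(1+t^{-1/2})$ and $15e^{-t/4}(1+e^{-t/4}t^{-1/2})$ for all $t>0$, which confirms a conjectured two-sided bound with constants independent of $G$. The lower bound comes from an entropy estimate in which the character of the adjoint representation replaces the squared distance. The upper bound plays the Li--Yau inequality against hypercontractivity and uses only $\operatorname{Ric}\ge\frac14$. The classification of simple groups is not used. We also obtain two-sided bounds on the entropy of the heat kernel and on the volume of $G$, and we show that the rate $e^{-t}$ in the lower bound is optimal.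
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $G$ is a compact connected semisimple Lie group of dimension $N$, simple or not, simply connected or not, with Lie algebra $\mathfrak g$ and identity $e$. The Killing form $B(X,Y)=\operatorname{Tr}(\operatorname{ad}X\operatorname{ad}Y)$ is negative definite and $\operatorname{Ad}$-invariant, so the inner product $\langle X,Y\rangle=-B(X,Y)$ extends to a bi-invariant Riemannian metric, the \emph{Killing metric}. Let $\Delta$ be its Laplace--Beltrami operator (with nonpositive spectrum) and let $dx$ be the Haar measure of total mass $1$. The heat semigroup acts by a convolution semigroup of probability measures $\mu_t=f_t\,dx$ with continuous densities: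
\[
(e^{t\Delta}\varphi)(x)=\int_G\varphi(xy)f_t(y)\,dy .
\]
We study the number $f_t(e)$. It is the maximum of $f_t$; it measures the distance to equilibrium, because $f_t(e)-1=\|f_{t/2}-1\|_2^2$; and it is the trace $\sum_j e^{-\lambda_jt}$ of $e^{t\Delta}$, where $0=\lambda_0<\lambda_1\le\lambda_2\le\cdots$ are the eigenvalues of $-\Delta$ repeated with multiplicity. These facts are recalled in Section~\ref{sec:background}.

How should a bound on $f_t(e)$ look if it is to hold for all $G$ at once? Three observations suggest the answer. First, the Killing metric of a product $G\times G'$ is the product metric, so $f_t(e)$ is multiplicative, and $f_t(e)^{1/N}$ is the same for $G$ and for all its powers $G^n$. This is the quantity that can be free of the dimension. Second, for fixed $G$ and $t\to0$ one has $f_t(e)\sim\operatorname{Vol}(G)(4\pi t)^{-N/2}$, so $f_t(e)^{1/N}$ is of order $t^{-1/2}$, with constant governed by $\operatorname{Vol}(G)^{1/N}$. Third, for fixed $G$ and $t\to\infty$, the difference $f_t(e)^{1/N}-1$ decays like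 $e^{-\lambda_1t}$. The Killing metric fixes the scale of $G$ canonically, so one may hope that $\operatorname{Vol}(G)^{1/N}$ and $\lambda_1$ stay in fixed compact subintervals of $(0,\infty)$, and that the two regimes are joined uniformly. The following conjecture, taken from \cite{problem}, makes this precise.

\medskip
\noindent\textbf{Conjecture.} \emph{There are constants $c_1,\dots,c_6\in(0,\infty)$, independent of $G$, $N$ and $t$, such that for every $G$ as above and all $t>0$,}
\begin{align}
f_t(e)&\ge\Big(1+c_1e^{-c_2t}\Big(1+\frac{e^{-2c_3t}}{\sqrt t}\Big)\Big)^N,\label{eq:conjlow}\\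
f_t(e)&\le\Big(1+c_4e^{-c_5t}\Big(1+\frac{e^{-c_6t}}{\sqrt t}\Big)\Big)^N.\label{eq:conjup}
\end{align}

The conjecture is true.

\begin{theorem}\label{thm:main}
For every $G$ and all $t>0$,
\[
\Big(1+\frac1{16}e^{-t}\Big(1+\frac1{\sqrt t}\Big)\Big)^N\le f_t(e)\le\Big(1+15\,e^{-t/4}\Big(1+\frac{e^{-t/4}}{\sqrt t}\Big)\Big)^N .
\]
\end{theorem}

Since $e^{-2c_3t}\le1$, the conjecture holds with $c_1=\frac1{16}$, $c_2=1$, any $c_3>0$, $c_4=15$ and $c_5=c_6=\frac14$. The upper bound uses only one property of $G$, namely $\operatorname{Ric}=\frac14\langle\cdot,\cdot\rangle$, and we prove it in the following generality.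

\begin{theorem}\label{thm:manifold}
Let $M$ be a closed connected Riemannian manifold of dimension $N$ with $\operatorname{Ric}\ge\frac14$, and let $p_t(x,y)$ be the kernel of $e^{t\Delta}$ with respect to the normalized volume. Then for all $t>0$,
\[
\sup_{x\in M}p_t(x,x)\le\Big(1+15\,e^{-t/4}\Big(1+\frac{e^{-t/4}}{\sqrt t}\Big)\Big)^N .
\]
\end{theorem}

The lower bound goes through the entropy $h(t)=\int_Gf_t\log f_t\,dx$ of $\mu_t$ relative to Haar measure, which can be estimated from both sides.

\begin{theorem}\label{thm:entropy}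
For every $G$ the following hold, where $\operatorname{Vol}(G)$ is the Riemannian volume.
\begin{enumerate}
\item[(a)] $\frac N2\big[-\log(1-e^{-t})-e^{-t}\big]\le h(t)\le-\frac N2\log(1-e^{-t/2})$ for all $t>0$.
\item[(b)] $f_t(e)\ge(1-e^{-t/2})^{-N/2}\exp\big(-\frac N2e^{-t/2}\big)$ for all $t>0$.
\item[(c)] $(4\pi)^{N/2}\le\operatorname{Vol}(G)\le(8\pi e)^{N/2}$, and $f_t(e)\ge t^{-N/2}$ for all $t>0$.
\end{enumerate}
\end{theorem}

The last result concerns the exponential rates allowed in the conjecture.

\begin{theorem}\label{thm:rates}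
\begin{enumerate}
\item[(a)] Let $c_2,c_3>0$. There is $c_1>0$ such that \eqref{eq:conjlow} holds for all $G$ and $t$ if and only if $c_2\ge1$.
\item[(b)] For every $c_5\in(0,\frac14]$ and every $c_6>0$ there is $c_4>0$ such that \eqref{eq:conjup} holds for all $G$ and $t$. If $c_5>\frac38$, there are no $c_4,c_6>0$ such that \eqref{eq:conjup} holds for all $G$ and $t$.
\end{enumerate}
\end{theorem}

We do not determine whether values $c_5\in(\frac14,\frac38]$ are possible.

Section~\ref{sec:lower} proves the lower bounds in Theorems~\ref{thm:main} and~\ref{thm:entropy}(a), together with Theorem~\ref{thm:entropy}(b). Section~\ref{sec:upper} proves Theorem~\ref{thm:manifold} and completes Theorem~\ref{thm:main}. Section~\ref{sec:volume} completes Theorem~\ref{thm:entropy}, and Section~\ref{sec:rates} proves Theorem~\ref{thm:rates}.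

\section{The Killing metric, the heat kernel and its entropy}\label{sec:background}

\subsection{Consequences of the Killing normalization}
Fix an orthonormal basis $e_1,\dots,e_N$ of $\mathfrak g$ and view each $e_i$ as the left-invariant field $(e_i\varphi)(g)=\frac d{ds}\big|_{s=0}\varphi(g\exp se_i)$. For a bi-invariant metric and left-invariant fields $X,Y$ one has $\nabla_XY=\frac12[X,Y]$ and $\langle R(X,Y)Y,X\rangle=\frac14|[X,Y]|^2$, and the geodesics through $e$ are the one-parameter subgroups. In particular $\nabla_{e_i}e_i=0$, so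
\[
\Delta=\sum_ie_i^2,\qquad|\nabla\varphi|^2=\sum_i(e_i\varphi)^2 .
\]
Invariance of $B$ makes each $\operatorname{Ad}(g)$ orthogonal and each $\operatorname{ad}X$ skew. On $\operatorname{End}(\mathfrak g)$ we use the Hilbert--Schmidt inner product $\operatorname{Tr}(A^TA')$, with norm $\|\cdot\|$. Apart from the examples $SU(2)$ and $SO(3)$, the group structure enters the estimates only through the next lemma, whose three parts are three readings of the identity $\langle X,Y\rangle=-\operatorname{Tr}(\operatorname{ad}X\operatorname{ad}Y)$.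

\begin{lemma}\label{lem:killing}
\begin{enumerate}
\item[(i)] The operators $\operatorname{ad}e_1,\dots,\operatorname{ad}e_N$ are orthonormal in $\operatorname{End}(\mathfrak g)$.
\item[(ii)] $\sum_i(\operatorname{ad}e_i)^2=-\operatorname{Id}$.
\item[(iii)] $\operatorname{Ric}=\frac14\langle\cdot,\cdot\rangle$.
\end{enumerate}
\end{lemma}

\begin{proof}
By skewness, $\operatorname{Tr}((\operatorname{ad}X)^T\operatorname{ad}Y)=-B(X,Y)=\langle X,Y\rangle$, which gives (i). Computing the same trace in the basis $(e_i)$ gives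
\begin{equation}\label{eq:bracket}
\sum_i\langle[X,e_i],[Y,e_i]\rangle=\langle X,Y\rangle .
\end{equation}
By skewness of $\operatorname{ad}e_i$, the left side equals $-\big\langle\sum_i(\operatorname{ad}e_i)^2X,Y\big\rangle$, which gives (ii). With $Y=X$, \eqref{eq:bracket} gives $\operatorname{Ric}(X,X)=\frac14\sum_i|[X,e_i]|^2=\frac14|X|^2$, which is (iii).
\end{proof}

\subsection{The heat kernel on the diagonal}
Let $M$ be a closed connected Riemannian manifold with normalized volume $dx$; all $L^a$ norms refer to $dx$. The kernel $p_t(x,y)$ of $e^{t\Delta}$ is smooth and positive on $(0,\infty)\times M\times M$ and symmetric in $x,y$. It satisfies $\partial_tp_t(x,\cdot)=\Delta p_t(x,\cdot)$, $\int p_t(x,y)\,dy=1$ and $p_{t+s}(x,y)=\int p_t(x,z)p_s(z,y)\,dz$, and $p_t\to1$ uniformly as $t\to\infty$. The semigroup property, symmetry and the Cauchy--Schwarz inequality give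
\begin{equation}\label{eq:diag}
p_t(x,x)=\|p_{t/2}(x,\cdot)\|_2^2\ge1,\qquad p_t(x,y)\le\sqrt{p_t(x,x)\,p_t(y,y)} .
\end{equation}
Differentiating the first identity gives $\frac d{dt}p_t(x,x)=-\int|\nabla_yp_{t/2}(x,y)|^2dy\le0$, so $p_t(x,x)$ is nonincreasing in $t$.

On $G$, the normalized volume is Haar measure and $p_t(x,y)=f_t(x^{-1}y)$. Thus $f_t=p_t(e,\cdot)$ and $p_t(x,x)=f_t(e)$ for all $x$, and \eqref{eq:diag} reads $f_t(e)=\|f_{t/2}\|_2^2=\|f_t\|_\infty$. Integrating the eigenfunction expansion of $p_t$ over the diagonal gives $f_t(e)=\sum_je^{-\lambda_jt}$. The Peter--Weyl theorem groups these terms: if $\pi$ is an irreducible unitary representation of dimension $d_\pi$, then $\sum_id\pi(e_i)^2=-\lambda_\pi\operatorname{Id}$ by Schur's lemma, $\Delta$ acts by $-\lambda_\pi$ on the $d_\pi^2$-dimensional space of matrix coefficients of $\pi$, and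
\begin{equation}\label{eq:PW}
f_t(e)=\sum_\pi d_\pi^2\,e^{-\lambda_\pi t}.
\end{equation}

\subsection{The groups $SU(2)$ and $SO(3)$}\label{sub:rankone}
Both have $N=3$ and a Lie algebra with basis $X_1,X_2,X_3$ satisfying $[X_1,X_2]=X_3$, $[X_2,X_3]=X_1$, $[X_3,X_1]=X_2$. Here $B(X_i,X_j)=-2\delta_{ij}$, so $e_i=X_i/\sqrt2$. The group $SU(2)$ has one irreducible representation of each dimension $k+1$, $k\ge0$, and on it $\sum_iX_i^2$ acts as $-\frac k2(\frac k2+1)$. Hence $\lambda=k(k+2)/8$; for the adjoint representation, $k=2$, this is $1$, in agreement with Lemma~\ref{lem:killing}(ii). The representations of $SO(3)=SU(2)/\{\pm1\}$ are those with $k=2l$ even, of dimension $2l+1$ and with $\lambda=l(l+1)/2$. In \eqref{eq:PW}, the terms with $\lambda_\pi\ge\lambda$ sum to at most $e^{-\lambda(t-1)}f_1(e)$ for $t\ge1$. Therefore, as $t\to\infty$,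
\begin{equation}\label{eq:rankone}
f_t(e)-1\sim4e^{-3t/8}\ \text{ on }SU(2),\qquad f_t(e)-1\sim9e^{-t}\ \text{ on }SO(3).
\end{equation}

\subsection{Entropy and Fisher information}
Let $I(t)=\int_G|\nabla f_t|^2/f_t\,dx$ be the Fisher information of $f_t$. Since $\int\Delta f_t\,dx=0$, integration by parts gives $h'(t)=\int\Delta f_t\,(\log f_t+1)\,dx=-I(t)$. Since $f_t\to1$ uniformly, $h(t)\to0$ as $t\to\infty$, and so
\begin{equation}\label{eq:hI}
h(t)=\int_t^\infty I(s)\,ds .
\end{equation}
Jensen's inequality for the concave function $\log$ and the probability measure $f_{t/2}\,dx$ links the entropy to the value at the identity: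
\begin{equation}\label{eq:jensen}
h(t/2)=\int f_{t/2}\log f_{t/2}\,dx\le\log\int f_{t/2}^2\,dx=\log f_t(e).
\end{equation}

\section{The lower bound: the adjoint character as a squared distance}\label{sec:lower}

The lower bound asks that $f_t(e)$ be exponentially large in $N$ at each fixed time. Keeping one term of \eqref{eq:PW} does not achieve this. If $G$ is simple, the complexified adjoint representation is irreducible of dimension $N$ with $\lambda=1$, so $f_t(e)\ge1+N^2e^{-t}$; but $(1+N^2e^{-t})^{1/N}\to1$ as $N\to\infty$ for fixed $t$. Summing many terms would require knowledge of all representations of all groups. We pass instead to logarithms: by \eqref{eq:hI} and \eqref{eq:jensen} it suffices to show that $I(t)$ is at least \emph{linear} in $N$. A lower bound on $I$ needs only one test function. For smooth $\psi$, integration by parts and the Cauchy--Schwarz inequality give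
\begin{equation}\label{eq:CS}
\Big(\int f_t\,\Delta\psi\,dx\Big)^2=\Big(\int\Big\langle\frac{\nabla f_t}{\sqrt{f_t}},\sqrt{f_t}\,\nabla\psi\Big\rangle dx\Big)^2\le I(t)\int|\nabla\psi|^2f_t\,dx .
\end{equation}

\subsection{The Euclidean model}
In $\mathbb R^N$ the heat kernel $g_t(x)=(4\pi t)^{-N/2}e^{-|x|^2/4t}$ has $\int|x|^2g_t=2Nt$. The function $\psi=|x|^2$ satisfies
\begin{equation}\label{eq:euclid}
\Delta\psi=2N,\qquad|\nabla\psi|^2=4\psi ,
\end{equation}
so \eqref{eq:CS} reads $(2N)^2\le I(t)\cdot8Nt$, that is, $I(t)\ge\frac N{2t}$. This is an equality, because $\nabla\log g_t=-x/2t$ is proportional to $\nabla\psi$. On $G$ the squared Riemannian distance is not smooth and its Laplacian is not explicit. We want a smooth function that agrees with it to leading order at $e$ and satisfies a version of \eqref{eq:euclid} on all of $G$. Lemma~\ref{lem:killing}(i) says that the differential of $\operatorname{Ad}\colon G\to\operatorname{End}(\mathfrak g)$ at $e$ preserves lengths, which suggests the squared chordal distance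
\[
\psi(g)=\|\operatorname{Ad}(g)-\operatorname{Id}\|^2=2\big(N-\chi(g)\big),\qquad\chi(g)=\operatorname{Tr}\operatorname{Ad}(g).
\]
The second expression holds because $\operatorname{Ad}(g)$ is orthogonal. Near $e$ we have $\psi(\exp X)=\|e^{\operatorname{ad}X}-\operatorname{Id}\|^2=|X|^2+O(|X|^3)$.

\subsection{The case of $SO(3)$}
In the basis $X_1,X_2,X_3$ the bracket is the cross product and $\operatorname{Ad}(g)$ is the rotation $g$ itself. If $g$ has angle $\theta\in[0,\pi]$, then $\chi(g)=1+2\cos\theta$ and $\psi(g)=4(1-\cos\theta)$, while the distance from $e$ to $g$ is $r=\sqrt2\,\theta$ because $|X_i|^2=2$. So $\psi$ is a radial function with $\psi\sim r^2$ at $e$, and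
\[
|\nabla\psi|^2=\tfrac12(\partial_\theta\psi)^2=8\sin^2\theta=2(1+\cos\theta)\,\psi\le4\psi .
\]
For orthonormal $X,Y$ one has $|[X,Y]|^2=\frac12$, so the sectional curvature is constant, equal to $\frac18$. On radial functions, therefore, $\Delta=\partial_r^2+\frac2{\sqrt8}\cot\big(\frac r{\sqrt8}\big)\partial_r=\frac12\big(\partial_\theta^2+\cot\frac\theta2\,\partial_\theta\big)$. Using $\cot\frac\theta2\sin\theta=1+\cos\theta$, we find
\[
\Delta\psi=\tfrac12\big(4\cos\theta+4(1+\cos\theta)\big)=2+4\cos\theta=6-\psi .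
\]
Thus \eqref{eq:euclid} survives in the form $\Delta\psi=2N-\psi$, $|\nabla\psi|^2\le4\psi$. The same two relations hold on every $G$, with the same constants.

\subsection{The general case}

\begin{lemma}\label{lem:psi}
On every $G$ we have $\Delta\chi=-\chi$, hence $\Delta\psi=2\chi=2N-\psi$, and $|\nabla\psi|^2\le4\psi$.
\end{lemma}

\begin{proof}
Fix $g$ and put $A=\operatorname{Ad}(g)$. Since $\chi(g\exp se_i)=\operatorname{Tr}(Ae^{s\operatorname{ad}e_i})$, we have $e_i\chi(g)=\operatorname{Tr}(A\operatorname{ad}e_i)$ and $e_i^2\chi(g)=\operatorname{Tr}(A(\operatorname{ad}e_i)^2)$. Summing and using Lemma~\ref{lem:killing}(ii) gives $\Delta\chi(g)=-\operatorname{Tr}A=-\chi(g)$. Skew operators have trace zero, so $e_i\chi(g)=\operatorname{Tr}((A-\operatorname{Id})\operatorname{ad}e_i)$ is the Hilbert--Schmidt inner product of $(A-\operatorname{Id})^T$ with $\operatorname{ad}e_i$. By Lemma~\ref{lem:killing}(i) and Bessel's inequality, $|\nabla\chi|^2(g)\le\|A-\operatorname{Id}\|^2=\psi(g)$. Since $\nabla\psi=-2\nabla\chi$, the claim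 follows.
\end{proof}

\begin{proposition}\label{prop:Ilow}
For all $t>0$,
\[
I(t)\ge\frac N2\,\frac{e^{-2t}}{1-e^{-t}},\qquad h(t)\ge\frac N2\big[-\log(1-e^{-t})-e^{-t}\big].
\]
\end{proposition}

\begin{proof}
Since $\chi$ is an eigenfunction, $\int\chi f_t\,dx=(e^{t\Delta}\chi)(e)=Ne^{-t}$. By Lemma~\ref{lem:psi},
\[
\int f_t\,\Delta\psi\,dx=2Ne^{-t},\qquad\int|\nabla\psi|^2f_t\,dx\le4\int\psi f_t\,dx=8N(1-e^{-t}),
\]
and \eqref{eq:CS} gives $4N^2e^{-2t}\le8N(1-e^{-t})\,I(t)$. This is the first bound. Inserting it in \eqref{eq:hI} and substituting $v=e^{-s}$, $ds=-dv/v$, we get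
\[
h(t)\ge\frac N2\int_0^{e^{-t}}\frac v{1-v}\,dv=\frac N2\big[-\log(1-e^{-t})-e^{-t}\big].\qedhere
\]
\end{proof}

This is the left half of Theorem~\ref{thm:entropy}(a). Applying it at time $t/2$ and using \eqref{eq:jensen} gives Theorem~\ref{thm:entropy}(b):
\begin{equation}\label{eq:ell}
f_t(e)^{1/N}\ge\ell(t):=(1-u)^{-1/2}e^{-u/2},\qquad u=e^{-t/2}.
\end{equation}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]
By \eqref{eq:ell} it suffices to bound $\ell(t)-1$, and we treat the two terms of the target separately. The power series of the logarithm gives $-\log(1-u)-u\ge u^2/2$, and $u^2=e^{-t}$, so for all $t>0$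
\begin{equation}\label{eq:ell1}
\ell(t)-1\ge e^{u^2/4}-1\ge\tfrac14e^{-t}.
\end{equation}
Next we show that for all $t>0$
\begin{equation}\label{eq:ell2}
\ell(t)-1\ge\tfrac18e^{-t}t^{-1/2}.
\end{equation}
For $t\ge\frac14$ this follows from \eqref{eq:ell1} and $t^{-1/2}\le2$. For $t<\frac14$, the inequalities $1-u\le t/2$ and $u\le1$ give $\ell(t)\ge\sqrt{2/e}\;t^{-1/2}\ge0.85\,t^{-1/2}$; since $1\le\frac12t^{-1/2}$, we get $\ell(t)-1\ge0.35\,t^{-1/2}$, which implies \eqref{eq:ell2}. The average of \eqref{eq:ell1} and \eqref{eq:ell2} is $\ell(t)-1\ge\frac18e^{-t}+\frac1{16}e^{-t}t^{-1/2}\ge\frac1{16}e^{-t}(1+t^{-1/2})$.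
\end{proof}

\begin{remark}
The lower bound needs the exact normalization of the metric and does not follow from $\operatorname{Ric}\ge\frac14$. Multiply the Killing metric of $SO(3)$ by $\kappa\in(0,1)$. The Ricci lower bound becomes $\frac1{4\kappa}\ge\frac14$, the Laplacian becomes $\Delta/\kappa$, and the heat kernel at the identity becomes $f_{t/\kappa}(e)$. By \eqref{eq:rankone}, $f_{t/\kappa}(e)-1\sim9e^{-t/\kappa}$, which is smaller than $\frac3{16}e^{-t}$ for large $t$.
\end{remark}

\section{The upper bound: Li--Yau against hypercontractivity}\label{sec:upper}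

Inequality \eqref{eq:jensen} points the wrong way for an upper bound on $f_t(e)$, so a different argument is needed. In this section $M$ is as in Theorem~\ref{thm:manifold}, and
\[
L(t)=\frac1N\log\sup_{x\in M}p_t(x,x).
\]
The function $L$ is finite by compactness, and it is nonnegative and nonincreasing by \eqref{eq:diag} and the line after it. The difficulty is to bound $L$ at a single time, say $t=1$, by an absolute constant, with no information on the volume of $M$. We use two published results. Each compares $L$ at two times and neither bounds it alone. The first shows that $L$ can lose only a bounded \emph{amount} between two given times, the second that it must lose a fixed \emph{proportion}; a large value of $L(1)$ cannot satisfy both.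

\begin{enumerate}
\item[(LY)] (Li--Yau \cite{LY}.) If $M$ is closed of dimension $N$ with $\operatorname{Ric}\ge0$, and $u>0$ solves $\partial_tu=\Delta u$ on $[0,\infty)\times M$, then $|\nabla\log u|^2-\partial_t\log u\le\frac N{2t}$ for $t>0$.
\item[(HC)] (Bakry--\'Emery \cite{BE}, Gross \cite{Gross}; see \cite[Prop.~5.7.1 and Thm.~5.2.3]{BGL}.) If $M$ is closed with $\operatorname{Ric}\ge\rho>0$, then the normalized volume satisfies the logarithmic Sobolev inequality $\operatorname{Ent}(u^2)\le\frac2\rho\int|\nabla u|^2$, where $\operatorname{Ent}(g)=\int g\log g-\int g\,\log\int g$. Consequently $\|e^{s\Delta}g\|_b\le\|g\|_a$ whenever $1<a\le b$ and $b-1\le(a-1)e^{2\rho s}$.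
\end{enumerate}

\begin{lemma}\label{lem:LY}
For each $x\in M$ the function $t\mapsto t^{N/2}p_t(x,x)$ is nondecreasing. Hence $L(r)\le L(t)+\frac12\log(t/r)$ for $0<r\le t$.
\end{lemma}

\begin{proof}
The kernel is singular at time $0$, so we start later. For $0<\delta<t$, apply (LY) to $u(s,y)=p_{\delta+s}(x,y)$ at $s=t-\delta$, $y=x$, and drop the gradient term: $\partial_t\log p_t(x,x)\ge-\frac N{2(t-\delta)}$. Letting $\delta\to0$ gives $\partial_t\log(t^{N/2}p_t(x,x))\ge0$. So $p_r(x,x)\le(t/r)^{N/2}p_t(x,x)$ for $r\le t$; now take the supremum over $x$.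
\end{proof}

To use (HC), note that $p_t(x,x)$ is a squared $L^2$ norm, which suggests $b=2$, and that $\|p_r(x,\cdot)\|_1=1$, so that $\|p_r(x,\cdot)\|_a$ involves only a small power of $\|p_r(x,\cdot)\|_\infty$ when $a$ is close to $1$.

\begin{lemma}\label{lem:HC}
Let $t\ge2r>0$ and $\varepsilon=e^{-(t-2r)/4}$. Then
\[
L(t)\le\frac{2\varepsilon}{1+\varepsilon}\,L(r)=\Big(1-\tanh\frac{t-2r}8\Big)L(r).
\]
\end{lemma}

\begin{proof}
Fix $x$, put $g=p_r(x,\cdot)$, $s=\frac t2-r\ge0$ and $a=1+\varepsilon\in(1,2]$. Then $\varepsilon=e^{-s/2}$, so $(a-1)e^{2\rho s}=1$ for $\rho=\frac14$, and (HC) applies with $b=2$. By \eqref{eq:diag}, $\|g\|_\infty\le e^{NL(r)}$, and $\int g=1$, so $\|g\|_a^a\le\|g\|_\infty^{a-1}\le e^{\varepsilon NL(r)}$. Since $e^{s\Delta}g=p_{t/2}(x,\cdot)$,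
\[
p_t(x,x)=\|e^{s\Delta}g\|_2^2\le\|g\|_a^2\le\exp\Big(\frac{2\varepsilon}{1+\varepsilon}NL(r)\Big).
\]
Take the supremum over $x$. Finally $\frac{2\varepsilon}{1+\varepsilon}=1-\frac{1-\varepsilon}{1+\varepsilon}$, and $\frac{1-e^{-z}}{1+e^{-z}}=\tanh\frac z2$.
\end{proof}

\begin{proposition}\label{prop:upper}
We have $e^{L(t)}\le5t^{-1/2}$ for $0<t\le1$, and $e^{L(t)}\le1+15e^{-t/4}$ for $t\ge1$.
\end{proposition}

\begin{proof}
Lemmas~\ref{lem:LY} and~\ref{lem:HC} with $r=1$, $t=10$ give
\[
L(1)\le L(10)+\tfrac12\log10\le(1-\tanh1)L(1)+\tfrac12\log10 .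
\]
Since $L(1)$ is finite, $L(1)\tanh1\le\frac12\log10$. With $\log10<2.303$ and $\tanh1=1-\frac2{e^2+1}>0.76$ we obtain $L(1)<1.52<\log5$. For $t\le1$, Lemma~\ref{lem:LY} gives $e^{L(t)}\le t^{-1/2}e^{L(1)}\le5t^{-1/2}$.

Let $t\ge1$. Then $0\le L(t)\le L(1)\le\log5$, and we claim that also $L(t)\le6e^{-t/4}$. For $1\le t\le2$ this holds because $\log5<1.61$ and $6e^{-t/4}\ge6e^{-1/2}>3.6$. For $t\ge2$, Lemma~\ref{lem:HC} with $r=1$ has $\varepsilon=e^{1/2}e^{-t/4}$ and gives $L(t)\le2\varepsilon\log5\le6e^{-t/4}$, because $2e^{1/2}\log5<2\cdot1.65\cdot1.61<6$. The convex function $e^y-1$ lies below its chord on $[0,\log5]$, so $e^y-1\le\frac4{\log5}\,y\le2.5\,y$ there. Hence $e^{L(t)}-1\le2.5\cdot6e^{-t/4}=15e^{-t/4}$.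
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:manifold} and of the upper bound in Theorem~\ref{thm:main}]
For $t\ge1$ the second bound of Proposition~\ref{prop:upper} is stronger than the claim. For $t\le1$ we have $1\le e^{1/2}e^{-t/2}$ and $5e^{1/2}<15$, so $e^{L(t)}\le5t^{-1/2}\le15e^{-t/4}\cdot e^{-t/4}t^{-1/2}$. This proves Theorem~\ref{thm:manifold}. By Lemma~\ref{lem:killing}(iii) it applies to $M=G$, where $p_t(x,x)=f_t(e)$.
\end{proof}

\begin{remark}
Lemma~\ref{lem:LY} uses only $\operatorname{Ric}\ge0$; the positive lower bound enters through Lemma~\ref{lem:HC} alone, and it cannot be dropped. On the flat torus $\mathbb R^N/R\mathbb Z^N$ one has $p_t(x,x)=R^N\sum_{k\in\mathbb Z^N}g_t(Rk)\ge R^N(4\pi t)^{-N/2}$, so $L(1)\to\infty$ as $R\to\infty$.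
\end{remark}

\section{Entropy and volume}\label{sec:volume}

We return to $G$. For small $t$ the measure $\mu_t$ is close to a Gaussian on $\mathfrak g$, while the reference measure $dx$ is the Riemannian volume divided by $V=\operatorname{Vol}(G)$. So $\log V$ appears as the constant term of $h(t)$ as $t\to0$, and two-sided bounds on $h$ that have the correct divergent term turn into two-sided bounds on $V$. We first prove the missing upper bound on $h$, by a differential inequality for $I$.

\begin{proposition}\label{prop:Iup}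
For all $t>0$,
\[
I(t)\le\frac N4\,\frac1{e^{t/2}-1},\qquad h(t)\le-\frac N2\log(1-e^{-t/2}).
\]
\end{proposition}

\begin{proof}
Write $f=f_t$ and $w=\log f$. Then $\nabla f=f\nabla w$, $\partial_tw=\Delta w+|\nabla w|^2$, and $I=\int\langle\nabla f,\nabla w\rangle=-\int f\Delta w$. Differentiating the last expression and using the symmetry of $\Delta$,
\[
-I'=\int\Delta f\,\Delta w+\int f\,\Delta\big(\Delta w+|\nabla w|^2\big)=2\int f\Delta^2w+\int f\,\Delta|\nabla w|^2 .
\]
Integration by parts gives $\int f\Delta^2w=-\int f\langle\nabla w,\nabla\Delta w\rangle$. Bochner's formula $\frac12\Delta|\nabla w|^2=|\operatorname{Hess}w|^2+\langle\nabla w,\nabla\Delta w\rangle+\operatorname{Ric}(\nabla w,\nabla w)$ then yields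
\[
-I'=2\int f\big(|\operatorname{Hess}w|^2+\operatorname{Ric}(\nabla w,\nabla w)\big).
\]
The Ricci term contributes $\frac12\int f|\nabla w|^2=\frac12I$ by Lemma~\ref{lem:killing}(iii). For the Hessian term, the Cauchy--Schwarz inequality gives $|\operatorname{Hess}w|^2\ge(\Delta w)^2/N$ and $\int f(\Delta w)^2\ge(\int f\Delta w)^2=I^2$. Thus $I'\le-\frac12I-\frac2NI^2$.

By Proposition~\ref{prop:Ilow}, $I>0$, so $y=1/I$ is defined, and it satisfies the linear inequality $y'\ge\frac12y+\frac2N$. Equivalently, $(y(t)+\frac4N)e^{-t/2}$ is nondecreasing. For $0<s<t$ this gives $(y(t)+\frac4N)e^{-t/2}\ge\frac4Ne^{-s/2}$, because $y(s)>0$. Letting $s\to0$ gives $y(t)\ge\frac4N(e^{t/2}-1)$, the first bound. Since $\int_t^\infty\frac{ds}{e^{s/2}-1}=-2\log(1-e^{-t/2})$, the second follows from \eqref{eq:hI}.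
\end{proof}

This completes Theorem~\ref{thm:entropy}(a). The bounds on $I(t)$ in Propositions~\ref{prop:Ilow} and~\ref{prop:Iup} are both asymptotic to the Euclidean value $\frac N{2t}$ as $t\to0$; this is why both bounds on $h$ diverge like $-\frac N2\log t$.

For the asymptotics of $h$, fix $G$, let $d(x)$ be the distance from $e$ to $x$, and let $k_t=f_t/V$ be the heat kernel relative to the Riemannian volume $d\mathrm{vol}$, so that $f_t\,dx=k_t\,d\mathrm{vol}$. We use two standard facts, in which the constants may depend on $G$; see \cite{BGM} and \cite[Ch.~VI]{Chavel}, and \cite{LY} for the Gaussian bound.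
\begin{enumerate}
\item[(H1)] There are a neighborhood $U$ of $e$ and a smooth function $u_0$ on $U$ with $u_0(e)=1$ such that $k_t=(4\pi t)^{-N/2}\big(e^{-d^2/4t}u_0+O(t)\big)$ uniformly on $U$ as $t\to0$.
\item[(H2)] There is $C$ such that $k_t\le Ct^{-N/2}e^{-d^2/5t}$ on $G$ for $t\le1$.
\end{enumerate}

\begin{lemma}\label{lem:hasym}
For fixed $G$, $h(t)=\log V-\frac N2\log(4\pi et)+o(1)$ as $t\to0$.
\end{lemma}

\begin{proof}
The expansion (H1) controls $\log f_t$ only where the Gaussian factor dominates the error $O(t)$. We therefore split $G$ along $A_t=\{d^2\le t\log(1/t)\}$, which is small enough for this and large enough to carry almost all of $\mu_t$.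

\emph{Outside $A_t$.} Let $m_t=\mu_t(A_t^c)$. On $A_t^c$ we have $e^{-d^2/5t}=e^{-d^2/6t}e^{-d^2/30t}\le t^{1/6}e^{-d^2/30t}$. By compactness there is $C'$ such that the ball of radius $\varrho$ about $e$ has volume at most $C'\varrho^N$ for all $\varrho>0$. Summing over the shells $j\sqrt t\le d<(j+1)\sqrt t$ gives
\[
\int_Ge^{-d^2/30t}\,d\mathrm{vol}\le C't^{N/2}\sum_{j\ge0}(j+1)^Ne^{-j^2/30},
\]
so $m_t=O(t^{1/6})$ by (H2). For small $t$ the Haar measure $\alpha_t$ of $A_t^c$ lies in $(0,1]$. Jensen's inequality for the convex function $z\log z$ and the probability measure $dx/\alpha_t$ on $A_t^c$, together with $f_t\le f_t(e)$, gives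
\[
m_t\log m_t\le m_t\log\frac{m_t}{\alpha_t}\le\int_{A_t^c}f_t\log f_t\,dx\le m_t\log f_t(e).
\]
By (H2), $0\le\log f_t(e)=O(\log\frac1t)$. Both ends tend to $0$, so this part contributes $o(1)$.

\emph{On $A_t$.} For small $t$ the set $A_t$ lies in $U$ and in a normal coordinate ball. On $A_t$ we have $e^{-d^2/4t}\ge t^{1/4}$ and $u_0\to1$ uniformly, so (H1) gives
\begin{equation}\label{eq:gauss}
k_t=(4\pi t)^{-N/2}e^{-d^2/4t}(1+\eta_t),\qquad\sup_{A_t}|\eta_t|\le\sup_{A_t}|u_0-1|+O(t^{3/4})\to0 .
\end{equation}
Taking logarithms and integrating against $\mu_t$,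
\[
\int_{A_t}f_t\log f_t\,dx=(1-m_t)\Big(\log V-\frac N2\log(4\pi t)\Big)-\int_{A_t}\frac{d^2}{4t}\,k_t\,d\mathrm{vol}+o(1).
\]
Since $m_t\log\frac1t\to0$, the factor $1-m_t$ may be replaced by $1$. In the last integral put $x=\exp(\sqrt t\,y)$ with $y\in\mathfrak g$. Then $d^2=t|y|^2$ and $d\mathrm{vol}=J(\sqrt t\,y)\,t^{N/2}dy$ with $J$ continuous and $J(0)=1$, and $A_t$ becomes the ball $|y|^2\le\log(1/t)$, on which $J(\sqrt t\,y)\to1$ uniformly. By \eqref{eq:gauss} and dominated convergence the integral tends to $\frac14\int_{\mathbb R^N}|y|^2g_1(y)\,dy=\frac N2$. Since $\frac N2\log(4\pi t)+\frac N2=\frac N2\log(4\pi et)$, the lemma follows.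
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:entropy}(c)]
As $t\to0$, the lower bound in (a) equals $-\frac N2\log t-\frac N2+o(1)$ and the upper bound equals $-\frac N2\log\frac t2+o(1)$. By Lemma~\ref{lem:hasym},
\[
-\frac N2\log t-\frac N2+o(1)\le\log V-\frac N2\log(4\pi et)\le-\frac N2\log\frac t2+o(1).
\]
The terms in $\log t$ cancel, and the limit is $\frac N2\log(4\pi)\le\log V\le\frac N2\log(8\pi e)$. By (H1) at $x=e$, $t^{N/2}f_t(e)\to V/(4\pi)^{N/2}\ge1$ as $t\to0$, and $t^{N/2}f_t(e)$ is nondecreasing by Lemma~\ref{lem:LY}. Hence $t^{N/2}f_t(e)\ge1$ for all $t>0$.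
\end{proof}

The bound $f_t(e)^{1/N}\ge t^{-1/2}$ improves on \eqref{eq:ell} for small $t$, where $\ell(t)\sim\sqrt{2/e}\;t^{-1/2}$ and $2/e<1$; for $t\ge1$ it says no more than $f_t(e)\ge1$.

\section{The admissible exponential rates}\label{sec:rates}

For a fixed group the rate of decay of $f_t(e)-1$ is $\lambda_1$. A uniform lower bound cannot decay more slowly than it does on the group with the largest $\lambda_1$, and a uniform upper bound cannot decay faster than on any one group. Since $\chi$ is an eigenfunction with eigenvalue $1$, we have $\lambda_1\le1$ for every $G$, and $SO(3)$ attains this value; this is why the rate in the lower bound can be determined exactly. For the upper bound we test on $SU(2)$, where $\lambda_1=\frac38$ exceeds the rate $\frac14$ given by hypercontractivity.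

\begin{proof}[Proof of Theorem~\ref{thm:rates}]
(a) If $c_2\ge1$, then $e^{-c_2t}\le e^{-t}$ and $e^{-2c_3t}\le1$, so Theorem~\ref{thm:main} gives \eqref{eq:conjlow} with $c_1=\frac1{16}$. Conversely, suppose that \eqref{eq:conjlow} holds for $SO(3)$. Since $(1+z)^3\ge1+3z$ for $z\ge0$, it gives $f_t(e)-1\ge3c_1e^{-c_2t}$. By \eqref{eq:rankone}, $3c_1e^{-c_2t}\le9e^{-t}(1+o(1))$ as $t\to\infty$, which forces $c_2\ge1$.

(b) Let $c_6>0$ and $c_4=\max(15,5e^{1/4+c_6})$. We check \eqref{eq:conjup} with $c_5=\frac14$, using Proposition~\ref{prop:upper} for $M=G$. For $t\ge1$, $f_t(e)^{1/N}\le1+15e^{-t/4}\le1+c_4e^{-t/4}$. For $t\le1$, we have $1\le e^{1/4+c_6}e^{-t/4}e^{-c_6t}$, so $f_t(e)^{1/N}\le5t^{-1/2}\le c_4e^{-t/4}e^{-c_6t}t^{-1/2}$. The right side of \eqref{eq:conjup} increases when $c_5$ decreases, so the same $c_4$ serves for every $c_5\in(0,\frac14]$. Conversely, suppose that \eqref{eq:conjup} holds for $SU(2)$. As $t\to\infty$, its right side minus $1$ is asymptotic to $3c_4e^{-c_5t}$, while $f_t(e)-1\sim4e^{-3t/8}$ by \eqref{eq:rankone}.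 So $4e^{-3t/8}\le3c_4e^{-c_5t}(1+o(1))$, which forces $c_5\le\frac38$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Analysis on compact Lie groups of large},
\texttt{https://pi.math.cornell.edu/\allowbreak\%7Elsc/\allowbreak papers/\allowbreak hulancoll.pdf}.

\bibitem{BE}
Bakry and \'Emery, 1985.

\bibitem{BGL}
Bakry, Gentil and Ledoux, \emph{Analysis and Geometry of Markov Diffusion Operators}.

\bibitem{BGM}
Berger, Gauduchon and Mazet.

\bibitem{Chavel}
Chavel, \emph{Eigenvalues in Riemannian Geometry}.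

\bibitem{Gross}
Gross, 1975.

\bibitem{LY}
Li and Yau, Acta Math. \textbf{156} (1986).

\end{thebibliography}
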